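
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}


\title{Endpoint area distortion and the sharp logarithmic weight for planar homeomorphisms of exponentially integrable distortion}

\begin{abstract}
Let $f$ be a planar homeomorphism of finite distortion whose pointwise distortion $K_f$ satisfies $e^{K_f}\in L^1_{loc}$. We prove that $|Df|^2\log^{-1-\varepsilon}(e+K_f)$ is locally integrable for every $\varepsilon>0$, as was conjectured from the case of radial maps. The estimate behind this is the endpoint area distortion bound $|f(X)|\le C/\log(e+1/|X|)$ for measurable subsets $X$ of a compact set, which is sharp in order. It also shows that a non-increasing weight $w$ makes $w(K_f)|Df|^2$ locally integrable for all such $f$ if and only if $\int_1^\infty w(s)\,ds/s<\infty$.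 In particular the exponent $1+\varepsilon$ cannot be lowered to $1$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A mapping $f:\mathbb C\to\mathbb C$ has \emph{finite distortion} if $f\in W^{1,1}_{loc}(\mathbb C)$, its Jacobian $J_f\ge0$ is locally integrable, and there is a measurable function $K:\mathbb C\to[1,\infty)$, finite almost everywhere, with $|Df(z)|^2\le K(z)J_f(z)$ for a.e.\ $z$. Here $|Df|$ is the operator norm of the differential. The smallest such function is the \emph{distortion function}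
\[
K_f=\frac{|Df|^2}{J_f}\ \text{ where } J_f>0,\qquad K_f=1\ \text{ elsewhere}.
\]
It measures how far $Df$ is from a similarity. At almost every point of $\{J_f=0\}$ we have $Df=0$, so
\begin{equation}\label{eq:KJ}
|Df|^2=K_fJ_f\qquad\text{a.e.}
\end{equation}
We say that $f$ has \emph{exponentially integrable distortion} if $e^{K_f}\in L^1_{loc}$. A homeomorphism $f:\mathbb C\to\mathbb C$ always means a homeomorphism onto its image.

By \eqref{eq:KJ}, $|Df|^2$ is locally integrable when $K_f$ is bounded, and $K_f^{-1}|Df|^2=J_f$ is locally integrable in all cases. If $e^{K_f}\in L^1_{loc}$, the sets where $K_f$ is large are very small, and one expects that a much lighter weight than $K_f^{-1}$ suffices. How light? Two results are the background of the problem, which is posed in \cite{Source}. If $f$ is a homeomorphism of exponentially integrable distortion and $\varepsilon>0$, then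
\begin{equation}\label{eq:known4}
\frac{1}{\log^{4+\varepsilon}(e+K_f)}|Df|^2\in L^1_{loc};
\end{equation}
if moreover $f$ is radial, $f(z)=\frac z{|z|}\rho(|z|)$, then
\begin{equation}\label{eq:known1}
\frac{1}{\log^{1+\varepsilon}(e+K_f)}|Df|^2\in L^1_{loc}.
\end{equation}
Of the second exponent it is said in \cite{Source}: ``We conjecture this exponent to be optimal for the general case as well.'' The problem is therefore to decide whether \eqref{eq:known1} holds for every homeomorphism of exponentially integrable distortion. It does.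

\begin{theorem}\label{thm:main}
Let $f:\mathbb C\to\mathbb C$ be a homeomorphism of exponentially integrable distortion. Then for every $\varepsilon>0$
\[
\frac{1}{\log^{1+\varepsilon}(e+K_f)}\,|Df|^2\in L^1_{loc}(\mathbb C).
\]
\end{theorem}

This is a consequence of an estimate for areas. We write $|X|$ for (outer) Lebesgue measure.

\begin{theorem}\label{thm:area}
Let $f:\mathbb C\to\mathbb C$ be a homeomorphism of exponentially integrable distortion. For every compact $Q\subset\mathbb C$ there is $C<\infty$ such that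
\[
|f(X)|\le\frac{C}{\log(e+1/|X|)}\qquad\text{for all measurable }X\subset Q,
\]
where the right side is $0$ if $|X|=0$. The order is sharp, already for radial maps.
\end{theorem}

\begin{theorem}\label{thm:weights}
Let $w:[1,\infty)\to(0,\infty)$ be non-increasing. Then $w(K_f)|Df|^2\in L^1_{loc}$ for every homeomorphism $f$ of exponentially integrable distortion if and only if
\[
\int_1^\infty w(s)\,\frac{ds}{s}<\infty .
\]
In particular $\log^{-1-\varepsilon}(e+K_f)$ is admissible for every $\varepsilon>0$, and $\log^{-1}(e+K_f)$ is not.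
\end{theorem}

\begin{corollary}\label{cor:loglog}
If $f$ is a homeomorphism of exponentially integrable distortion, then
$|Df|^2\bigl(\log\log(e^e+|Df|)\bigr)^{-1-\varepsilon}\in L^1_{loc}$ for every $\varepsilon>0$.
\end{corollary}

\paragraph{Plan of the proof.}
Section~\ref{sec:radial} treats radial maps, where everything can be computed; they give the sharpness statements. Section~\ref{sec:weights} deduces Theorem~\ref{thm:main}, the other half of Theorem~\ref{thm:weights} and Corollary~\ref{cor:loglog} from Theorem~\ref{thm:area}. The rest of the paper proves the inequality in Theorem~\ref{thm:area}, in four steps. We call a quasiconformal map \emph{conformal on} a measurable set if its Beltrami coefficient $\mu=f_{\bar z}/f_z$ vanishes a.e.\ on that set.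

\emph{Entropy} (Section~\ref{sec:entropy}). For a normalized quasiconformal map which is conformal outside a disc we bound $\int J_f\log J_f$ by $\int J_f\Psi(K_f)$, where $\Psi(K)=K-\log K+O(1)$. Both terms $K$ and $-\log K$ matter.

\emph{The model case} (Section~\ref{sec:model}). If the map is conformal on $X$ itself, the area bound follows from the entropy inequality in a few lines.

\emph{General sets} (Sections~\ref{sec:small} and \ref{sec:truncations}). We write the map as $g\circ F$, where $F$ carries all the distortion on a small set containing $X$ and is conformal elsewhere. Then $g$ is conformal on $F(X)$, and the model case applies to $g$. The price is that $F$ changes areas, so that the exponential integral of $K_g$ has to be controlled. The term $-\log K$ in $\Psi$ pays this price exactly.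

\emph{Removing boundedness} (Sections~\ref{sec:limit} and \ref{sec:end}). The first three steps are carried out for the quasiconformal maps $f_T$ obtained by truncating the Beltrami coefficient of $f$, with constants independent of the truncation. The inverses $f_T^{-1}$ have a locally uniform limit along a subsequence. We show that this limit has an inverse $\hat f$ on the disc, that $\hat f$ inherits the area bound, and that $f=\eta\circ\hat f$ there with $\eta$ holomorphic and injective.

\section{Radial maps}\label{sec:radial}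

Let $f(z)=\frac z{|z|}\rho(|z|)$, $f(0)=0$, with $\rho>0$ continuous, locally Lipschitz and increasing on $(0,\infty)$ and $\rho(0+)=0$. In the radial and tangential directions $Df$ is diagonal with entries $\rho'$ and $\rho/r$. Where $0<\rho'\le\rho/r$, we have
\[
|Df|=\frac\rho r,\qquad J_f=\frac{\rho\rho'}r,\qquad \frac1{K_f}=\frac{d\log\rho}{d\log r}.
\]
The natural variable is $s=2\log\frac1r$, so that $r^2=e^{-s}$ and the area element, integrated over angles, is $2\pi r\,|dr|=\pi e^{-s}ds$. Put $P(s)=\rho(r)^2$. Then $K_f=\kappa(s)$ means $P'/P=-1/\kappa$. If this holds for $s>s_0$, then with $r_0=e^{-s_0/2}$, $B_r=\{|z|<r\}$ and $0<r\le r_0$,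
\begin{equation}\label{eq:radial}
\begin{gathered}
|Df|^2=P(s)e^s,\qquad |f(B_r)|=\pi P(s),\\
\int_{B_{r_0}}e^{K_f}=\pi\int_{s_0}^\infty e^{\kappa(s)-s}ds,\qquad \int_{B_{r_0}}w(K_f)|Df|^2=\pi\int_{s_0}^\infty w(\kappa(s))P(s)\,ds .
\end{gathered}
\end{equation}
Exponential integrability allows $\kappa$ to be just a little smaller than $s$. For such $\kappa$ we shall see that $P(s)$ is comparable to $1/s$, so that the last integral behaves like $\int w(s)\,ds/s$. Thus the condition in Theorem~\ref{thm:weights} and the order in Theorem~\ref{thm:area} are what radial maps suggest. Here is the precise statement.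

\begin{proposition}\label{prop:radial}
There are a radial homeomorphism $f:\mathbb C\to\mathbb C$ of exponentially integrable distortion and constants $c',r_0>0$ such that $|f(B_r)|\ge c'/\log(1/|B_r|)$ for all small $r$, and such that $\int_{B_{r_0}}w(K_f)|Df|^2=\infty$ for every non-increasing $w:[1,\infty)\to(0,\infty)$ with $\int_1^\infty w(s)\,ds/s=\infty$.
\end{proposition}

\begin{proof}
Let $\kappa(s)=s-\log s-2\log\log s$ for $s\ge s_0$, with $s_0\ge3$ so large that $\kappa\ge1$ on $[s_0,\infty)$. Since $\log\log s>0$ for $s\ge3$, also $\kappa(s)\le s$. Put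
\[
P(s)=\exp\Bigl(-\int_{s_0}^s\frac{d\tau}{\kappa(\tau)}\Bigr),\qquad
\rho(r)=P\bigl(2\log\tfrac1r\bigr)^{1/2}\ (0<r\le r_0),\qquad \rho(r)=\frac r{r_0}\ (r\ge r_0),
\]
where $r_0=e^{-s_0/2}$. As
\[
\frac1\kappa-\frac1s=\frac{\log s+2\log\log s}{s\,\kappa(s)}
\]
is integrable on $[s_0,\infty)$, $P(s)$ is comparable to $1/s$; let $P(s)\ge c/s$, $c>0$. In particular $\rho(0+)=0$ and $f$ is a homeomorphism of $\mathbb C$, locally Lipschitz off $0$. For $r<r_0$ we have $d\log\rho/d\log r=1/\kappa\in(0,1]$, so the formulas above apply with $K_f=\kappa(s)$; for $r>r_0$, $f$ is a similarity and $K_f=1$. Since $\int_{B_{r_0}}|Df|=2\pi\int_0^{r_0}\rho\,dr<\infty$ and $f$ is continuous and absolutely continuous on segments missing $0$, $f\in W^{1,1}_{loc}$. The Jacobian is positive off $\{0\}\cup\partial B_{r_0}$, and $\int_{B_{r_0}}J_f=\pi\int_0^{r_0}(\rho^2)'dr<\infty$. Finally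
\[
\int_{B_{r_0}}e^{K_f}=\pi\int_{s_0}^\infty e^{\kappa(s)-s}ds=\pi\int_{s_0}^\infty\frac{ds}{s\log^2s}<\infty ,
\]
so $f$ has exponentially integrable distortion.

As $\kappa(s)\le s$ and $w$ is non-increasing, \eqref{eq:radial} gives
\[
\int_{B_{r_0}}w(K_f)|Df|^2\ge\pi c\int_{s_0}^\infty w(s)\frac{ds}s ,
\]
which is infinite when $\int_1^\infty w(s)\,ds/s=\infty$, because $\int_1^{s_0}w(s)\,ds/s\le w(1)\log s_0$. For small $r$, $2\log\frac1r=\log\frac1{|B_r|}+\log\pi\le2\log\frac1{|B_r|}$, so
$|f(B_r)|=\pi P(2\log\frac1r)\ge\frac{\pi c}{2\log(1/r)}\ge\frac{\pi c}{2\log(1/|B_r|)}$.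
\end{proof}

This proves the necessity part of Theorem~\ref{thm:weights}, and with $w(s)=1/\log(e+s)$ the last claim of that theorem; one map serves all weights. It also proves the sharpness in Theorem~\ref{thm:area}, since $\log(1/|B_r|)\le\log(e+1/|B_r|)$.

\section{From area distortion to weights}\label{sec:weights}

In this section we assume the inequality of Theorem~\ref{thm:area}. The idea is to apply it to the dyadic level sets of $K_f$. Injectivity of $f$ enters through
\begin{equation}\label{eq:areaineq}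
\int_XJ_f\le|f(X)|\qquad\text{for measurable }X\text{ and a homeomorphism }f\in W^{1,1}_{loc},\ J_f\ge0 .
\end{equation}
Indeed, off a null set $\mathbb C$ is a countable disjoint union of measurable sets on which $f$ agrees with a Lipschitz map, and $Df$ with its differential a.e. The area formula applies on each of them, and the images are disjoint.

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:weights}, and of Theorem~\ref{thm:main}]
Let $\int_1^\infty w(s)\,ds/s<\infty$, let $Q$ be compact, $A_Q=\max(1,\int_Qe^{K_f})$ and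
\[
Q_k=\{z\in Q:2^k<K_f(z)\le2^{k+1}\},\qquad k\ge1 .
\]
By Chebyshev's inequality $|Q_k|\le A_Qe^{-2^k}$. For $x>0$ and $L=\log A_Q\ge0$ we have
\[
\log\bigl(e+e^x/A_Q\bigr)\ge\max(1,x-L)\ge\frac{x}{1+L}
\]
(if $x\le1+L$ use the first entry; if $x\ge1+L$, then $x-L\ge\frac x{1+L}$). So Theorem~\ref{thm:area} gives $|f(Q_k)|\le C'2^{-k}$. On $\{K_f\le2\}$ we have $w(K_f)|Df|^2\le2w(1)J_f$, and on $Q_k$ we have $w(K_f)|Df|^2\le w(2^k)2^{k+1}J_f$, by \eqref{eq:KJ}. With \eqref{eq:areaineq},
\[
\int_Qw(K_f)|Df|^2\le2w(1)\int_QJ_f+\sum_{k\ge1}w(2^k)2^{k+1}|f(Q_k)|\le C''+2C'\sum_{k\ge1}w(2^k).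
\]
Since $w(2^k)\log2\le\int_{2^{k-1}}^{2^k}w(s)\,ds/s$, the last sum is finite. The choice $w(s)=\log^{-1-\varepsilon}(e+s)$ gives Theorem~\ref{thm:main}.
\end{proof}

The computation also shows why this argument needs the area bound without any loss: an additional factor $(\log\log(e^e+1/|X|))^a$, $a>0$, in it would turn the last sum into $\sum k^aw(2^k)$ and the exponent $1+\varepsilon$ into $1+a+\varepsilon$.

\begin{proof}[Proof of Corollary~\ref{cor:loglog}]
Note that $\log\log(e^e+|Df|)\ge1$. Where $|Df|<e^{\sqrt{K_f}}$, the integrand is therefore at most $|Df|^2\le e^{2\sqrt{K_f}}\le e^{1+K_f}$, which is locally integrable. Where $|Df|\ge e^{\sqrt{K_f}}$,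
\[
\log\log(e^e+|Df|)\ge\max\bigl(1,\tfrac12\log K_f\bigr)\ge\tfrac14\log(e+K_f).
\]
The last step uses $e+K_f\le K_f^2$ if $K_f\ge e^2$, and $e+K_f\le e+e^2<e^4$ if $K_f<e^2$. So here the integrand is at most $4^{1+\varepsilon}|Df|^2\log^{-1-\varepsilon}(e+K_f)$, and Theorem~\ref{thm:main} applies.
\end{proof}

\section{Tools from quasiconformal theory}\label{sec:tools}

We collect what is needed; see \cite{Ahlfors,AIM}. Write $B_r=\{|z|<r\}$, $\mathbb D=B_1$; integrals are with respect to area, and $0\log0=0$. The differential acts by $Df(z)\xi=f_z\xi+f_{\bar z}\bar\xi$, so, when $J_f\ge0$, $|Df|=|f_z|+|f_{\bar z}|$ and $J_f=|f_z|^2-|f_{\bar z}|^2$. If $f_{\bar z}=\mu f_z$ with $|\mu|<1$ and $J_f>0$, then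
\[
K_f=\frac{1+|\mu|}{1-|\mu|},\qquad J_f=|f_z|^2(1-|\mu|^2),\qquad |\mu|=\frac{K_f-1}{K_f+1}.
\]
Let $\mathcal C q(z)=\frac1\pi\int\frac{q(\zeta)}{z-\zeta}$ be the Cauchy transform and $S=\partial\,\mathcal C$ the Beurling transform. Then $\bar\partial\,\mathcal C=I$, $\|S\|_2=1$, and $\|S\|_p\to1$ as $p\to2$.

If $\mu$ is measurable with compact support and $\|\mu\|_\infty<1$, there is a unique \emph{principal solution}: a quasiconformal (qc) homeomorphism $f$ of $\mathbb C$ with $f_{\bar z}=\mu f_z$ and $f(z)=z+O(1/z)$ at $\infty$. We also say that $f$ is \emph{principal} with (Beltrami) coefficient $\mu=\mu_f$.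
\begin{itemize}
\item[(Q1)] $f\in W^{1,p}_{loc}$ for some $p>2$; $J_f>0$ a.e.; $|f(X)|=\int_XJ_f$ for measurable $X$; $f$ and $f^{-1}$ preserve null sets. Inverses and compositions of qc maps are qc, and the chain rule holds a.e.
\item[(Q2)] If $\mu=0$ a.e.\ off $\overline B_r$, then $f=z+\sum_{n\ge1}b_nz^{-n}$ for $|z|>r$, and $|f(B_R)|=\pi R^2-\pi\sum n|b_n|^2R^{-2n}\le\pi R^2$ for $R>r$; hence $|f(B_r)|\le\pi r^2$. Moreover $f(\overline B_R)\subset\overline B_{2R}$ for $R\ge r$.
\item[(Q3)] $f=z+\mathcal C\omega$ with $\omega=(I-\mu S)^{-1}\mu\in L^p$, whenever $p\ge2$ and $\|\mu\|_\infty\|S\|_p<1$. Thus $f_z=1+S\omega$, $f_{\bar z}=\omega$.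
\item[(Q4)] A solution $\phi\in W^{1,2}_{loc}$ of $\phi_{\bar z}=\mu\phi_z$ with $\phi=z+O(1/z)$ is the principal solution. For the difference $u$ of the two is holomorphic and $O(1/z)$ near $\infty$, so $Du\in L^2(\mathbb C)$ and $u_z=Su_{\bar z}$. Then $\|u_{\bar z}\|_2=\|\mu u_z\|_2\le\|\mu\|_\infty\|u_{\bar z}\|_2$, so $u_{\bar z}=0$; $u$ is entire, vanishes at $\infty$, and is $0$.
\end{itemize}

\section{The entropy inequality}\label{sec:entropy}

Put
\[
\Psi(K)=K-2+\frac1K+\log\frac{4K}{(K+1)^2},\qquad K\ge1 .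
\]
If $|\mu|=\frac{K-1}{K+1}$, then $1-|\mu|^2=\frac{4K}{(K+1)^2}$ and $\frac{4|\mu|^2}{1-|\mu|^2}=\frac{(K-1)^2}K$, so
\begin{equation}\label{eq:Psimu}
\Psi(K)=\frac{4|\mu|^2}{1-|\mu|^2}+\log(1-|\mu|^2),\qquad \Psi(1)=0 .
\end{equation}

\begin{lemma}\label{lem:entropy}
Let $f$ be principal with $\|\mu\|_\infty<1$ and $\mu=0$ a.e.\ off $\overline B_r$. Then
\[
\int_{B_r}J_f\log J_f\le\int_{B_r}J_f\,\Psi(K_f).
\]
\end{lemma}

\begin{example}\label{ex:stretch}
To see both sides on one map, fix a constant $K\ge1$ and let $f(z)=z|z|^{1/K-1}$ on $\mathbb D$ and $f(z)=z$ elsewhere; this is principal with $K_f=K$ on $\mathbb D$. With $u=|f|^2=|z|^{2/K}$ we have $J_f=\frac1K|z|^{2/K-2}=\frac1Ku^{1-K}$, and $J_f$ times area, integrated over angles, is $\pi\,du$. So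
\[
\int_{\mathbb D}J_f\log J_f=\pi\int_0^1\bigl((1-K)\log u-\log K\bigr)du=\pi\,(K-1-\log K),
\]
while $\int_{\mathbb D}J_f\Psi(K_f)=\pi\Psi(K)$. The difference $\Psi(K)-(K-1-\log K)=\frac1K-1+2\log\frac{2K}{K+1}$ has derivative $\frac{K-1}{K^2(K+1)}\ge0$ and increases from $0$ to $2\log2-1<0.39$. So for these maps both terms $K$ and $-\log K$ of $\Psi$ are present on the left as well.
\end{example}

\paragraph{Idea of the proof.}
Embed $f$ in the holomorphic family $f_\lambda$ of principal maps with coefficients $\lambda\mu$. For smooth $\mu$, $\partial f_\lambda=e^{\sigma_\lambda}$ with $\sigma_\lambda$ holomorphic in $\lambda$, so $\log J_\lambda-\log(1-|\lambda\mu|^2)=2\operatorname{Re}\sigma_\lambda$ is harmonic in $\lambda$. Average it with the \emph{fixed} weight $J_1$ to get a harmonic function $v(\lambda)$, with $v(0)=0$. Since the total area is (almost) conserved, $\int J_1\log(J_\lambda/J_1)$ is (almost) non-positive; this bounds $v(\lambda)$ by a function of $|\lambda|$, with (almost) equality at $\lambda=1$.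 So $v$ nearly attains its maximum over $|\lambda|\le1$ at the boundary point $1$. As in Hopf's lemma, its radial derivative there is at least half of the drop from the maximum to the value at the center. Since $f_\lambda$ exists for $|\lambda|$ slightly larger than $1$, the radial derivative is also controlled from above. We use Harnack's inequality on discs of radius $s\downarrow1$ to make this precise.

\begin{proof}[Proof of Lemma~\ref{lem:entropy}]
If $\mu=0$ a.e., then $f=z$ and both sides vanish.

\smallskip\noindent\textbf{Smooth coefficients.} Let $\mu\in C_c^\infty(B_r)$ and $0<k=\|\mu\|_\infty<1$. Fix $s'<1/k$ and then $p>2$ with $s'k\|S\|_p<1$. For $|\lambda|\le s'$ put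
\[
\theta_\lambda=(I-\lambda\mu S)^{-1}(\lambda\mu_z)=\sum_{n\ge0}\lambda^{n+1}(\mu S)^n\mu_z,\qquad\sigma_\lambda=\mathcal C\theta_\lambda .
\]
The series converges in $L^p$ uniformly in $|\lambda|\le s'$, and its terms are supported in $\operatorname{supp}\mu$. By H\"older's inequality $\mathcal C$ maps $L^p(\operatorname{supp}\mu)$ boundedly into the bounded continuous functions. So $\sigma_\lambda(z)$ is continuous in $z$, is given by a power series in $\lambda$ that converges uniformly in $z\in\mathbb C$ and $|\lambda|\le s'$, is bounded there, and $\sigma_0=0$. The terms of the series do not depend on $p$, and $s'<1/k$ is arbitrary, so $\sigma_\lambda$ is defined for all $|\lambda|<1/k$.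

\emph{The maps $f_\lambda$.} We have $\sigma_\lambda\in W^{1,p}_{loc}$ and $\bar\partial\sigma_\lambda=\theta_\lambda=\lambda\mu\,\partial\sigma_\lambda+\lambda\mu_z$. So $a=e^{\sigma_\lambda}$ and $b=\lambda\mu e^{\sigma_\lambda}$ are continuous, and
\[
a_{\bar z}=e^{\sigma_\lambda}\bar\partial\sigma_\lambda=e^{\sigma_\lambda}\bigl(\lambda\mu\,\partial\sigma_\lambda+\lambda\mu_z\bigr)=b_z
\]
in the sense of distributions. Mollifications satisfy $(a_\epsilon)_{\bar z}=(b_\epsilon)_z$, so the form $a_\epsilon dz+b_\epsilon d\bar z$ is closed and has a primitive vanishing at $0$. These primitives converge in $C^1_{loc}$ as $\epsilon\to0$. Hence there is $f_\lambda\in C^1(\mathbb C)$ with $\partial f_\lambda=e^{\sigma_\lambda}$ and $\bar\partial f_\lambda=\lambda\mu e^{\sigma_\lambda}$. Off $\operatorname{supp}\mu$ the function $\sigma_\lambda$ is holomorphic, and it is $O(1/z)$ at $\infty$; so near $\infty$ we have $f_\lambda'=1+c/z+O(z^{-2})$, with $c=0$ because $f_\lambda$ is single-valued. After adding a constant,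 $f_\lambda=z+O(1/z)$. By (Q4), $f_\lambda$ is the principal map with coefficient $\lambda\mu$; in particular $f_1=f$. Moreover
\[
J_\lambda:=J_{f_\lambda}=e^{2\operatorname{Re}\sigma_\lambda}(1-|\lambda\mu|^2)>0 .
\]

\emph{An upper bound for a harmonic function.} Write $J=J_1$. For $R>r$ let
\[
H_R=\int_{B_R}J\log J,\qquad v(\lambda)=\int_{B_R}J\cdot2\operatorname{Re}\sigma_\lambda,\qquad\delta_R=\pi R^2-|f(B_R)|,
\]
\[
H_r=\int_{B_r}J\log J,\qquad W(\tau)=\int_{B_r}J\log\frac1{1-\tau^2|\mu|^2}\quad(0\le\tau<1/k).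
\]
By (Q2), $\delta_R\ge0$ and $\delta_R\to0$ as $R\to\infty$. The function $v$ is harmonic in $|\lambda|<1/k$, $v(0)=0$, and, as $2\operatorname{Re}\sigma_\lambda=\log J_\lambda-\log(1-|\lambda\mu|^2)$,
\[
v(\lambda)=\int_{B_R}J\log\frac{J_\lambda}J+H_R+W(|\lambda|).
\]
In particular $v(1)=H_R+W(1)$. Since $J\log(J_\lambda/J)\le J_\lambda-J$ and $|f_\lambda(B_R)|\le\pi R^2$,
\[
v(\lambda)\le H_R+W(|\lambda|)+\delta_R .
\]

\emph{Harnack's inequality.} Fix $1<s<1/k$. As $W$ is increasing, $h=H_R+W(s)+\delta_R-v$ is harmonic and non-negative on $|\lambda|\le s$, so $h(1)\ge\frac{s-1}{s+1}h(0)$, that is,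
\[
W(s)-W(1)+\delta_R\ge\frac{s-1}{s+1}\bigl(H_R+W(s)+\delta_R\bigr).
\]
By $x\log x\ge x-1$ and $|f(B_r)|\le\pi r^2$,
\[
H_R-H_r\ge\int_{B_R\setminus B_r}(J-1)=-\delta_R+\pi r^2-|f(B_r)|\ge-\delta_R .
\]
So $W(s)-W(1)+\delta_R\ge\frac{s-1}{s+1}(H_r+W(s))$. Now let $R\to\infty$, divide by $s-1$ and let $s\downarrow1$; as $|\mu|\le k<1$, $W$ may be differentiated under the integral sign. This gives
\[
\int_{B_r}J\,\frac{2|\mu|^2}{1-|\mu|^2}=W'(1)\ge\tfrac12\bigl(H_r+W(1)\bigr).
\]
Hence $H_r\le2W'(1)-W(1)=\int_{B_r}J\bigl[\frac{4|\mu|^2}{1-|\mu|^2}+\log(1-|\mu|^2)\bigr]$, which is the claim by \eqref{eq:Psimu}.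

\smallskip\noindent\textbf{General coefficients.} Let $r'>r$. Mollifying $\mu$ we get $\mu_n\in C_c^\infty(B_{r'})$ with $\|\mu_n\|_\infty\le\|\mu\|_\infty$ and $\mu_n\to\mu$ a.e. Choose $p>2$ with $\|\mu\|_\infty\|S\|_p<1$. With $\omega_n,\omega$ as in (Q3) for $\mu_n,\mu$,
\[
\omega_n-\omega=(I-\mu_nS)^{-1}\bigl[(\mu_n-\mu)(1+S\omega)\bigr]\longrightarrow0\quad\text{in }L^p,
\]
by dominated convergence and the uniform bound on $(I-\mu_nS)^{-1}$. So the Jacobians $J_n$ of the principal maps converge to $J_f$ in $L^{p/2}(B_{r'})$, and a.e.\ along a subsequence. As $|x\log x|\le C(1+x^{p/2})$, the generalized dominated convergence theorem (dominating functions converging a.e.\ and in $L^1$) gives $J_n\log J_n\to J_f\log J_f$ in $L^1(B_{r'})$. The distortions $K_n$ of the principal maps are such that the functions $\Psi(K_n)$ are uniformly bounded and converge a.e.\ to $\Psi(K_f)$, so $J_n\Psi(K_n)\to J_f\Psi(K_f)$ in $L^1(B_{r'})$. Thus the inequality holds on $B_{r'}$; let $r'\downarrow r$.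
\end{proof}

\section{The model case: sets on which the map is conformal}\label{sec:model}

We use two elementary bounds. With
\[
q(x)=\frac{e^x}x ,\qquad q'(x)=\frac{(x-1)e^x}{x^2}\ge0\quad(x\ge1),
\]
we have, since $\frac1x\le1$ and $\frac x{(x+1)^2}\le\frac1x$,
\begin{equation}\label{eq:Psiq}
e^{\Psi(x)}\le\frac4x\,e^{x-1}\le2q(x)\le2e^x\qquad(x\ge1);
\end{equation}
and, maximizing in $a$,
\begin{equation}\label{eq:young}
ca-a\log a\le e^{c-1}\qquad(c\in\mathbb R,\ a\ge0).
\end{equation}

The next lemma contains the main idea. On a set $Z$ where the map is conformal, $\Psi(K_f)=0$, so the entropy inequality bounds the entropy of $Z$ by what happens off $Z$. There \eqref{eq:young} trades $J_f$ for $e^{\Psi(K_f)}$.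

\begin{lemma}\label{lem:model}
Let $f$ be principal with $\|\mu\|_\infty<1$, $\mu=0$ a.e.\ off $\overline B_r$, and let $Z\subset B_r$ be measurable with $\mu=0$ a.e.\ on $Z$. Put $N=\int_{B_r\setminus Z}e^{\Psi(K_f)}$. Then
\begin{equation}\label{eq:model1}
\int_ZJ_f\log J_f\le\frac Ne,
\end{equation}
and, if $|Z|>0$,
\begin{equation}\label{eq:model2}
|f(Z)|\,\log\frac1{|Z|}\le\frac{1+N}e .
\end{equation}
\end{lemma}

\begin{proof}
All integrals are finite by (Q1) and $\|\mu\|_\infty<1$. By Lemma~\ref{lem:entropy}, $\Psi(1)=0$ and \eqref{eq:young} with $c=\Psi(K_f)$, $a=J_f$,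
\[
\int_ZJ_f\log J_f\le\int_{B_r\setminus Z}J_f\bigl(\Psi(K_f)-\log J_f\bigr)\le\frac1e\int_{B_r\setminus Z}e^{\Psi(K_f)} .
\]
Let $m=|f(Z)|=\int_ZJ_f$. Jensen's inequality for $x\log x$ on $Z$ gives $m\log\frac m{|Z|}\le\int_ZJ_f\log J_f\le N/e$. Since $m\log m\ge-1/e$, \eqref{eq:model2} follows.
\end{proof}

By \eqref{eq:Psiq}, if $r=1$, then $N\le2\int_{\mathbb D}e^{K_f}$. So for small sets on which $f$ is conformal, \eqref{eq:model2} is the bound of Theorem~\ref{thm:area}, with a constant depending only on $\int_{\mathbb D}e^{K_f}$. Two points have to be dealt with: the distortion on $X$ itself, and the unboundedness of $K_f$.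

\section{Maps whose distortion lives on a small set}\label{sec:small}

To reduce a general set to the model case we shall factor out the distortion on it. The factor is conformal off a small set $Y$, and for such maps the image of $Y$ has area at most a constant times the integral of the distortion over $Y$.

\begin{lemma}\label{lem:small}
Let $F$ be principal with $\|\mu_F\|_\infty<1$, and let $Y$ be bounded and measurable with $\mu_F=0$ a.e.\ off $Y$. Then $|F(Y)|\le4\int_YK_F$.
\end{lemma}

\begin{proof}
Take $R$ with $\overline Y\subset B_R$; then $F=z+\sum_{n\ge1}b_nz^{-n}$ near $\partial B_R$ by (Q2). As $F$ is a Sobolev function that is smooth near $\partial B_R$, Stokes' theorem applies. With $\bar z=R^2/z$ on $\partial B_R$,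
\[
\int_{B_R}F_z=\frac i2\oint_{|z|=R}F\,d\bar z=\frac i2\oint_{|z|=R}\Bigl(z+\sum_{n\ge1}b_nz^{-n}\Bigr)\bigl(-R^2z^{-2}\bigr)\,dz=\pi R^2 .
\]
Off $Y$ we have $|F_z|=J_F^{1/2}\le\frac12(1+J_F)$. On $Y$,
\[
|F_z|=J_F^{1/2}(1-|\mu_F|^2)^{-1/2}=J_F^{1/2}\,\frac{K_F+1}{2\sqrt{K_F}}\le J_F^{1/2}K_F^{1/2}.
\]
Using $|F(B_R)|\le\pi R^2$ from (Q2) and the Cauchy--Schwarz inequality,
\[
\pi R^2\le\tfrac12\bigl(\pi R^2-|Y|\bigr)+\tfrac12\bigl(\pi R^2-|F(Y)|\bigr)+|F(Y)|^{1/2}\Bigl(\int_YK_F\Bigr)^{1/2}.
\]
So $\frac12|F(Y)|\le|F(Y)|^{1/2}\bigl(\int_YK_F\bigr)^{1/2}$.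
\end{proof}

\section{Uniform estimates for truncations}\label{sec:truncations}

Let $\mu:\mathbb D\to\mathbb D$ be measurable, $K=\frac{1+|\mu|}{1-|\mu|}$, and assume
\[
A=\int_{\mathbb D}e^K<\infty,\qquad E_s=\{z\in\mathbb D:K(z)>s\}.
\]
For $T\ge1$ let $f_T$ be the principal map with coefficient $\mu_T=\mu1_{\mathbb D\cap\{K\le T\}}$; here $\|\mu_T\|_\infty\le\frac{T-1}{T+1}<1$. Put $J_T=J_{f_T}$ and let $K_T$ be the distortion of $f_T$. Thus $K_T=K$ on $\mathbb D\setminus E_T$, $K_T=1$ elsewhere, and $K_T\le K$ on $\mathbb D$. All bounds below are independent of $T$.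

\begin{lemma}\label{lem:areaT}
There is $C=C(A)$ such that $|f_T(X)|\le C/\log(1/|X|)$ for all $T\ge1$ and all measurable $X\subset\mathbb D$ with $0<|X|\le e^{-1}$.
\end{lemma}

\begin{proof}
Let $t=\log(1/|X|)\ge1$.

\emph{Step 1: the set to be factored out.} If we factored out $X$ alone, points with arbitrarily large distortion would remain outside. We therefore add the set $E_t$, which is about as small as $X$. Put $E=X\cup E_t$. Since $xe^{-x}$ decreases on $[1,\infty)$, $\int_{E_t}K=\int_{E_t}Ke^{-K}e^K\le te^{-t}A$; and $K\le t$ on $X\setminus E_t$. So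
\begin{equation}\label{eq:intE}
\int_EK\le(1+A)\,te^{-t},\qquad K\le t\ \text{ on }\mathbb D\setminus E .
\end{equation}

\emph{Step 2: factorization.} Let $F$ be principal with coefficient $\mu_T1_E$, and $g=f_T\circ F^{-1}$, a principal qc map. By the composition formula,
\[
|\mu_g\circ F|=\Bigl|\frac{\mu_T-\mu_F}{1-\overline{\mu_F}\,\mu_T}\Bigr|\quad\text{a.e.}
\]
Thus $\mu_g=0$ a.e.\ on $F(E)$, $K_g(F(z))=K_T(z)$ for a.e.\ $z\in\mathbb D\setminus E$, and $\mu_g=0$ a.e.\ off $F(\mathbb D)$. By (Q2), $F(\mathbb D)\subset\overline B_2$, and being open, $F(\mathbb D)\subset B_2$. So Lemma~\ref{lem:model} applies to $g$ with $r=2$ and $Z=F(E)$; here $|F(E)|>0$ because $|E|>0$. On $B_2\setminus F(\mathbb D)$ we have $e^{\Psi(K_g)}=1$ a.e.; changing variables on $F(\mathbb D\setminus E)$ we get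
\begin{equation}\label{eq:applied}
|f_T(E)|\,\log\frac1{|F(E)|}\le\frac{1+4\pi+I}e,\qquad I=\int_{\mathbb D\setminus E}e^{\Psi(K_T)}J_F .
\end{equation}

\emph{Step 3: bound for $I$.} Without the factor $J_F$, $I$ would be at most $2A$. How much can $F$ inflate the sets where $K$ is large? By Lemma~\ref{lem:small} with $Y=E_s\cup E$, as $F$ is conformal off $E$ and $K_F\le K$ on $E$,
\[
|F(E_s\cup E)|\le4\Bigl(|E_s|+\int_EK\Bigr)\le4|E_s|+4(1+A)\,te^{-t}.
\]
By \eqref{eq:Psiq} and the monotonicity of $q$, $e^{\Psi(K_T)}\le2q(K_T)\le2q(K)$. On $\mathbb D\setminus E$ we have $K\le t$ and $q(K)=e+\int_1^Kq'(s)\,ds$. So Fubini's theorem gives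
\[
I\le2e\,|F(\mathbb D)|+2\int_1^tq'(s)\,|F(E_s\cup E)|\,ds .
\]
Here $|F(\mathbb D)|\le\pi$ by (Q2), $\int_1^\infty q'(s)|E_s|\,ds\le\int_{\mathbb D}q(K)\le A$, and $\int_1^tq'(s)\,ds\le q(t)=e^t/t$. Therefore
\begin{equation}\label{eq:I}
I\le2e\pi+8A+8(1+A)\,te^{-t}\cdot\frac{e^t}t=2e\pi+8A+8(1+A).
\end{equation}

\emph{Step 4: conclusion.} By \eqref{eq:applied} and \eqref{eq:I}, $m=|f_T(E)|$ and $a=|F(E)|>0$ satisfy $m\log(1/a)\le C_1(A)$. By Lemma~\ref{lem:small} with $Y=E$ and \eqref{eq:intE}, $a\le4(1+A)te^{-t}$, so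
\[
\log\frac1a\ge t-\log t-\log(4+4A)\ge\frac t2\qquad\text{for }t\ge t_0(A).
\]
For such $t$ we get $|f_T(X)|\le m\le2C_1/t$. If $1\le t<t_0$, then $|f_T(X)|\le m\le|f_T(\mathbb D)|\le\pi\le\pi t_0/t$.
\end{proof}

\begin{remark}\label{rem:log}
The factor $1/x$ in $q(x)$, that is, the term $-\log K$ in $\Psi$, is indispensable for this argument. In \eqref{eq:I} the inflation $te^{-t}$ is compensated exactly by $q(t)=e^t/t$. With $e^x$ in place of $q(x)$ the bound for $I$ would be of order $t$, and \eqref{eq:applied} would give only the boundedness of $|f_T(X)|$.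
\end{remark}

The second estimate controls $f_T$ on the set $E_T$, where it ignores the coefficient $\mu$.

\begin{lemma}\label{lem:KJ}
$\displaystyle\int_{E_T}K\,J_T\le2A$ for all $T\ge1$.
\end{lemma}

\begin{proof}
As $\mu_T=0$ on $E_T$ and $K_T=K$ on $\mathbb D\setminus E_T$, \eqref{eq:model1} with $r=1$, $Z=E_T$ and \eqref{eq:Psiq} give
\[
\int_{E_T}J_T\log J_T\le\frac1e\int_{\mathbb D\setminus E_T}e^{\Psi(K)}\le\frac2e\,A\le A .
\]
By \eqref{eq:young} with $c=K$, $a=J_T$, we have $KJ_T\le J_T\log J_T+e^K$. Integrate over $E_T$.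
\end{proof}

\section{Passing to the limit}\label{sec:limit}

Let $f$ be a homeomorphism of exponentially integrable distortion. We work on $\mathbb D$; other discs of radius $1$ are reached by translation. Let $\mu=f_{\bar z}/f_z$ where $J_f>0$ and $\mu=0$ elsewhere. Since $Df=0$ a.e.\ on $\{J_f=0\}$,
\[
f_{\bar z}=\mu f_z,\qquad|Df|^2=K_fJ_f,\qquad K_f=\frac{1+|\mu|}{1-|\mu|}=:K\qquad\text{a.e.}
\]
We use the notation of Section~\ref{sec:truncations} for $\mu|_{\mathbb D}$, with $A=\int_{\mathbb D}e^{K_f}$ and $T\in\mathbb N$. By H\"older's inequality, for $1\le\beta<2$ and compact $G$,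
\[
\int_G|Df|^\beta=\int_GK^{\beta/2}J_f^{\beta/2}\le\Bigl(\int_GJ_f\Bigr)^{\beta/2}\Bigl(\int_GK^{\beta/(2-\beta)}\Bigr)^{1-\beta/2}<\infty,
\]
so $f\in W^{1,\beta}_{loc}$ for all $1\le\beta<2$.

We must relate $f$ to the maps $f_T$. The composition $\eta_T=f\circ f_T^{-1}$ is conformal wherever $f$ and $f_T$ have the same Beltrami coefficient; over $\mathbb D$, its $\bar\partial$-derivative lives on $f_T(E_T)$, and Lemma~\ref{lem:KJ} will show that it tends to $0$ in $L^1$. Convergence is obtained for the inverses $f_T^{-1}$, whose energy is bounded uniformly in $T$.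

\begin{proposition}\label{prop:limit}
There are an open set $U$, a homeomorphism $\hat f:\mathbb D\to U$ and an injective holomorphic $\eta:U\to\mathbb C$ with $f=\eta\circ\hat f$ on $\mathbb D$. Moreover $|\hat f(X)|\le C(A)/\log(1/|X|)$ for measurable $X\subset\mathbb D$ with $0<|X|<e^{-1}$, and $|\hat f(X)|=0$ if $|X|=0$.
\end{proposition}

\begin{proof}
\textbf{Step 1: compactness of the inverses.} Let $h_T=f_T^{-1}$. It is principal, and its Beltrami coefficient vanishes a.e.\ off $f_T(\mathbb D)\subset\overline B_2$. We claim that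
\begin{equation}\label{eq:dist}
|h_T(w)-w|\le6\qquad(w\in\mathbb C).
\end{equation}
Indeed, $h_T(\overline B_2)\subset\overline B_4$ by (Q2), which gives the bound for $|w|\le2$. For $|w|>2$ use the maximum principle: $h_T(w)-w$ is holomorphic there and tends to $0$ at $\infty$.

The inverses have uniformly bounded energy, because the energy of an inverse is the integral of the distortion. Since $|(Df_T)^{-1}|=|Df_T|/J_T$,
\[
\int_{f_T(\mathbb D)}|Dh_T|^2=\int_{\mathbb D}\frac{|Df_T|^2}{J_T}=\int_{\mathbb D}K_T\le A .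
\]
Let $R\ge2$. On $B_{R+1}\setminus f_T(\mathbb D)$ we have $|Dh_T|^2=J_{h_T}$ a.e., so the integral there is at most $|h_T(B_{R+1})|\le\pi(R+1)^2$. Hence $\int_{B_{R+1}}|Dh_T|^2\le M:=A+\pi(R+1)^2$.

Let $|w|\le R$, $0<r<1$, and let $\ell(\tau)$ be the length of $h_T(\partial B(w,\tau))$. For a.e.\ $\tau\in(0,1)$, $h_T$ is absolutely continuous on $\partial B(w,\tau)$ and $\ell(\tau)^2\le2\pi\tau\int_{\partial B(w,\tau)}|Dh_T|^2$. So $\int_r^{\sqrt r}\frac{\ell(\tau)^2}{2\pi\tau}\,d\tau\le M$. As $\int_r^{\sqrt r}\frac{d\tau}\tau=\frac12\log\frac1r$, there is $r'\in(r,\sqrt r)$ with $\ell(r')^2\le4\pi M/\log(1/r)$. Now $h_T(B(w,r'))$ is a bounded open set with boundary $h_T(\partial B(w,r'))$, and a bounded open set has the same diameter as its boundary. Hence $\operatorname{diam}h_T(B(w,r))\le\ell(r')$, and the $h_T$ are equicontinuous on $\overline B_R$. By \eqref{eq:dist} and the Arzel\`a--Ascoli theorem a subsequence (not relabeled) converges locally uniformly on $\mathbb C$ to a continuous $h$ with $|h(w)-w|\le6$.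 The map $h$ is surjective: for $y\in\mathbb C$ and $R>|y|+6$ the homotopy $w+\vartheta(h(w)-w)$, $0\le\vartheta\le1$, omits $y$ on $\partial B_R$, so $\deg(h,B_R,y)=1$.

Let $U=h^{-1}(\mathbb D)$, an open set, and $\eta_T=f\circ h_T$, $\eta=f\circ h$. As $f$ is uniformly continuous on compact sets, $\eta_T\to\eta$ locally uniformly.

\smallskip
\textbf{Step 2: chain rule for $\eta_T$.} Let $f_j$ be mollifications of $f$, take $p>2$ with $Df_T\in L^p_{loc}$, and put $p'=p/(p-1)<2$. Since $f_j$ is smooth and $h_T\in W^{1,2}_{loc}$ is continuous, $D(f_j\circ h_T)=Df_j(h_T)Dh_T$ a.e. As $f_T$ preserves null sets, $Df(h_T)$ is well defined a.e. The change of variables $w=f_T(z)$, with $|Dh_T(f_T(z))|J_T(z)=|Df_T(z)|$, gives for bounded open $V$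
\[
\int_V|Df_j-Df|(h_T)\,|Dh_T|=\int_{h_T(V)}|Df_j-Df|\,|Df_T|\le\|Df_j-Df\|_{L^{p'}(h_T(V))}\|Df_T\|_{L^p(h_T(V))}\to0
\]
as $j\to\infty$, because $f\in W^{1,p'}_{loc}$. Also $f_j\circ h_T\to f\circ h_T$ locally uniformly. Hence $\eta_T\in W^{1,1}_{loc}$ and $D\eta_T=Df(h_T)Dh_T$ a.e.

\smallskip
\textbf{Step 3: $\eta$ is holomorphic on $U$.} Let $\varphi\in C_c^\infty(U)$, $\Sigma=\operatorname{supp}\varphi$. Then $h(\Sigma)\subset\mathbb D$ is compact, so $h_T(\Sigma)\subset\mathbb D$ for large $T$. Consider such $T$, and for a.e.\ $w\in\Sigma$ put $z=h_T(w)$.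

If $z\in\mathbb D\setminus E_T$, then $f_{\bar z}=\mu f_z$ and $(f_T)_{\bar z}=\mu(f_T)_z$ at $z$, with $(f_T)_z\ne0$. So $Df(z)=\frac{f_z}{(f_T)_z}\,Df_T(z)$, and $D\eta_T(w)=Df(z)Df_T(z)^{-1}$ is multiplication by a complex number: $\bar\partial\eta_T(w)=0$.

If $z\in E_T$, then $\mu_T(z)=0$ and $|Df_T(z)|^2=J_T(z)$, and we use $|\bar\partial\eta_T|\le|D\eta_T|$.

Hence, with the change of variables of Step~2, the Cauchy--Schwarz inequality and Lemma~\ref{lem:KJ},
\[
\int_\Sigma|\bar\partial\eta_T|\le\int_{f_T(E_T)}|Df(h_T)|\,|Dh_T|=\int_{E_T}|Df|\,|Df_T|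
=\int_{E_T}(KJ_f)^{1/2}J_T^{1/2}\le\Bigl(\int_{E_T}J_f\Bigr)^{1/2}(2A)^{1/2}.
\]
The right side tends to $0$, as $J_f\in L^1(\mathbb D)$ and $|E_T|\to0$. So
\[
\int\eta\,\bar\partial\varphi=\lim_T\int\eta_T\,\bar\partial\varphi=-\lim_T\int\varphi\,\bar\partial\eta_T=0,
\]
and the continuous function $\eta$ is holomorphic on $U$ by Weyl's lemma.

\smallskip
\textbf{Step 4: $\eta$ is injective on $U$.} Suppose first that $\eta$ is constant on a component $V$ of $U$. As $f$ is injective, $h\equiv c\in\mathbb D$ on $V$, hence on $\overline V$, so $\overline V\subset U$. As $\overline V$ is connected, $\overline V=V$; thus $V=\mathbb C$, which is impossible since $h$ is unbounded. So $\eta$ is non-constant on every component.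

If $\eta(w_1)=\eta(w_2)=y$ with $w_1\ne w_2$ in $U$, take disjoint closed discs $\Delta_i\subset U$ centered at $w_i$ with $\eta\ne y$ on $\partial\Delta_i$. The degrees of $\eta$ on $\Delta_i$ at $y$ are at least $1$, and by uniform convergence they are the same for $\eta_T$, $T$ large. So $\eta_T$ takes the value $y$ in both discs, although $\eta_T=f\circ h_T$ is injective. This contradiction shows that $\eta|_U$ is injective; it is also open.

By invariance of domain $f$ is a homeomorphism onto the open set $f(\mathbb C)$. Hence $h|_U=f^{-1}\circ\eta|_U$ is continuous, injective and open, and it maps $U$ onto $\mathbb D$ because $h$ is surjective. Put $\hat f=(h|_U)^{-1}:\mathbb D\to U$. Then $\eta\circ\hat f=f\circ h\circ\hat f=f$ on $\mathbb D$. From now on $\eta$ stands for $\eta|_U$.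

\smallskip
\textbf{Step 5: area.} Let $V\subset\mathbb D$ be open, $0<|V|<e^{-1}$, and $\Gamma\subset\hat f(V)$ compact. Then $h(\Gamma)\subset V$ is compact, so $h_T(\Gamma)\subset V$ for large $T$. That is, $\Gamma\subset f_T(V)$, and $|\Gamma|\le C/\log(1/|V|)$ by Lemma~\ref{lem:areaT}. As $\hat f(V)$ is open, $|\hat f(V)|\le C/\log(1/|V|)$. For measurable $X$ with $|X|<e^{-1}$ take non-empty open sets $V$ with $X\subset V\subset\mathbb D$, $|V|<e^{-1}$ and $|V|\downarrow|X|$; if $|X|=0$, this gives $|\hat f(X)|=0$.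
\end{proof}

\section{Proof of the area distortion theorem}\label{sec:end}

On a smaller disc the holomorphic factor $\eta$ changes areas by a bounded factor only, so the bound for $\hat f$ passes to $f$.

\begin{proof}[Proof of the inequality in Theorem~\ref{thm:area}]
In the setting of Section~\ref{sec:limit}, let $X\subset B_{1/2}$ be measurable. The set $\hat f(\overline B_{1/2})$ is compact in $U$; let $L$ be the maximum of $|\eta'|^2$ on it. By Proposition~\ref{prop:limit}, $\hat f$ maps null sets to null sets, and it maps compact sets to compact sets, so $\hat f(X)$ is measurable. As $\eta$ is injective and holomorphic,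
\[
|f(X)|=\int_{\hat f(X)}|\eta'|^2\le L\,|\hat f(X)| .
\]
So $|f(X)|\le CL/\log(1/|X|)$ if $0<|X|<e^{-1}$, and $|f(X)|=0$ if $|X|=0$.

Given a compact set $Q$, cover it by finitely many discs $B(z_i,\frac12)$ and apply this to $z\mapsto f(z_i+z)$ and the translates of $X\cap B(z_i,\frac12)$. Since $x\mapsto1/\log(1/x)$ increases on $(0,1)$, adding up gives $|f(X)|\le C'/\log(1/|X|)$ for measurable $X\subset Q$ with $0<|X|<e^{-1}$, and $|f(X)|=0$ if $|X|=0$. For $0<|X|<e^{-1}$ put $y=1/|X|>e$; then $e+y\le2y\le y^2$, so $\log(e+1/|X|)\le2\log(1/|X|)$ and the claim follows. If $|X|\ge e^{-1}$, then $|f(X)|\le|f(Q)|<\infty$ and $\log(e+1/|X|)\le\log(2e)$.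
\end{proof}

The sharpness of the order was shown in Proposition~\ref{prop:radial}. Together with Section~\ref{sec:weights} this completes the proofs of Theorems~\ref{thm:main}, \ref{thm:area} and \ref{thm:weights} and of Corollary~\ref{cor:loglog}: the exponent $1+\varepsilon$ holds for all homeomorphisms of exponentially integrable distortion, radial or not, and it cannot be lowered to~$1$.

\begin{thebibliography}{9}

\bibitem{Ahlfors}
Ahlfors, \emph{Lectures on quasiconformal mappings}.

\bibitem{AIM}
Astala, Iwaniec and Martin, \emph{Elliptic PDE and quasiconformal mappings in the plane}.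

\bibitem{Source}
\emph{On analytic and geometric regularity of mappings of finite distortion},
\url{https://helda.helsinki.fi/bitstream/handle/10138/335569/hirviniemi_olli_dissertation_2021.pdf?sequence=1&isAllowed=y}
(doi:10.4171/rmi/1297).

\end{thebibliography}

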